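# A uniform kernel for Directed Feedback Vertex Set with a bounded-treewidth modulator

## A kernel with $2^{\mathcal O(\eta^2)}k\ell^3$ vertices and arcs

Fix an integer $\eta\ge 0$. In the problem DFVS/DFVS+Tw-$\eta$ MOD the input is a digraph $D$, an integer $k$, and a set $M\subseteq V(D)$ with $|M|=\ell$ such that the underlying undirected graph of $D-M$ has treewidth at most $\eta$. The question is whether there is a set $S$ of at most $k$ vertices such that $D-S$ is acyclic. The parameter is $k+\ell$. We write $n=|V(D)|$.

**Theorem 1.** For every $\eta\ge 0$ there is an algorithm running in time $g(\eta)n^{\mathcal O(1)}$ that maps an instance $(D,k,M)$ with $k,\ell\ge 1$ to an equivalent instance $(D',k',M')$ of DFVS/DFVS+Tw-$\eta$ MOD with $k'\le k$ and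
$$|V(D')|+|A(D')|\le 2^{\mathcal O(\eta^2)}\,k\ell^3 ,$$
so with $2^{\mathcal O(\eta^2)}k\ell^3\log(k\ell+1)$ bits.

The thesis "Advancing the Algorithmic Tool-kit for Parameterized Cut Problems" asks whether this problem has a *uniform* kernel: one constant $c$, independent of $\eta$, and a function $f$ such that for every $\eta$ there is a kernel of size at most $f(\eta)(k\ell)^c$. What is known, according to the source of these notes, is a kernel of size $(k\ell)^{\mathcal O(\eta^2)}$ for every $\eta$, whose exponent grows with $\eta$. Theorem 1 answers the question with yes. Indeed $k\ell^3\le (k\ell)^3$ and $\log_2(x+1)\le x$ for $x\ge1$, so $c=4$ works; and since $\log(x+1)\le c_\varepsilon x^{\varepsilon}$ for $x\ge 1$, a bound $f_\varepsilon(\eta)(k\ell)^{3+\varepsilon}$ holds for every $\varepsilon>0$. All dependence on $\eta$ has moved into the factor in front.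

Two more statements complete the picture. In Theorem 1 nothing prevents $M'$ from being larger than $M$; in fact our construction takes $M'=V(D')$. Theorem 2 repairs this.

**Theorem 2 (parameters do not increase).** For each fixed $\eta$ there is a polynomial-time kernelization whose output satisfies $k'\le k$, $|M'|\le\ell$, $\mathrm{tw}(D'-M')\le\eta$ and $|V(D')|+|A(D')|\le f_2(\eta)\,k\ell^3$.

**Proposition 3 (converse).** Unless $\mathsf{coNP}\subseteq\mathsf{NP/poly}$, no bit-size bound $f(\eta)(k\ell)^c$ with $c<1$ is possible, for any $\eta$.

## Solutions, modulators, kernels, and paths through a set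

**Digraphs.** Digraphs have no parallel arcs. Loops and 2-cycles are allowed and count as cycles. A set $S$ with $D-S$ acyclic is a *directed feedback vertex set*; we say *solution*. The minimum size of a solution is $\mathrm{opt}(D)$. We use all the time that a closed walk of positive length contains a cycle.

**Neighbourhoods.** $N^+(R)$ is the set of out-neighbours of $R$ outside $R$, and $N_D(R)$ is the set of vertices outside $R$ that are in- or out-neighbours of $R$. The function $|N^+(\cdot)|$ is submodular:
$$|N^+(R\cup R')|+|N^+(R\cap R')|\le |N^+(R)|+|N^+(R')| .\qquad (1)$$
To see this, put $N^+[R]=R\cup N^+(R)$, so $|N^+(R)|=|N^+[R]|-|R|$. We have $N^+[R\cup R']=N^+[R]\cup N^+[R']$ and $N^+[R\cap R']\subseteq N^+[R]\cap N^+[R']$, so $|N^+[\cdot]|$ satisfies the inequality in (1), while $|\cdot|$ satisfies it with equality.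

**Paths through a set.** A *path from $u$ to $v$ through $H$* is a directed path with at least one internal vertex and with all internal vertices in $H$. We allow $u=v$; then it is a cycle that contains $u$ and whose other vertices lie in $H$. For example, if $m\to x\to m$ is a 2-cycle and $x\in H$, there is a path from $m$ to $m$ through $H$; an arc $(m,m')$ alone is not a path through anything.

**Treewidth.** A tree decomposition of a graph is a tree $\mathcal T$ with a bag of vertices at each node, such that each edge lies in some bag and, for each vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree. Its width is the largest bag size minus one, and $\mathrm{tw}$ is the least width. Treewidth at most $0$ means no edges, treewidth at most $1$ means a forest, and a graph on $n$ vertices of treewidth at most $\eta$ has at most $\eta n$ edges. The treewidth of a digraph is that of its underlying undirected simple graph. A set $M$ with $\mathrm{tw}(D-M)\le\eta$ is a *treewidth-$\eta$ modulator*. For example, $M=V(D)$ is one for every $\eta$; and if $D$ is a directed path plus one vertex $m$ joined to it arbitrarily, then $\{m\}$ is a treewidth-$1$ modulator.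

**Kernels.** A kernel for fixed $\eta$ is an algorithm, polynomial for that fixed $\eta$, that maps each instance to an equivalent instance of bounded size. Size bounds are read with $k\ell$ replaced by $\max(k\ell,1)$; equivalently $k,\ell\ge1$. A bound $(k\ell)^{\eta}$ is polynomial for each $\eta$ but not uniform; $2^{\eta}(k\ell)^4$ is uniform. We read $2^{\mathcal O(\eta^2)}$ as "at most $2^{a\eta^2+a}$ for an absolute constant $a$", and similarly $2^{\mathcal O(\eta)}$ and $2^{\mathcal O(c)}$, so that the values $\eta=0$ and $c=0$ make sense.

**Textbook tools.** Menger's theorem, with max-flow to find the paths and cuts. Bodlaender's algorithm: a tree decomposition of width $\le\eta$, if one exists, is found in time $g(\eta)n$. MSO optimization (Courcelle; Arnborg–Lagergren–Seese): for each MSO formula $\varphi(X)$ over a finite vocabulary of binary relations, unary relations and constants, and each $\eta$, there is a linear-time algorithm that, given a structure with a width-$\le\eta$ tree decomposition of its underlying graph, finds a minimum-size vertex set $X$ satisfying $\varphi$, or reports that none exists.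

**Degenerate inputs.** If $k=0$, test acyclicity. If $\ell=0$, then $\mathrm{tw}(D)\le\eta$ and $\mathrm{opt}(D)$ is computed by MSO optimization: $X$ is a solution iff there is no nonempty $U$ disjoint from $X$ in which each vertex has an out-neighbour in $U$. In both cases output a constant-size instance: for yes, the empty digraph with $k'=0$; for no, a single vertex with a loop, with $k'=0$ and $M'=\emptyset$.

From now on $k,\ell\ge1$. In all *bounds* the letters $k,\ell$ denote the input values; during the algorithm $k$ and $M$ only shrink. We put $C:=D-M$ and $\beta:=2\eta+2$. "Answer no" means: output a 2-cycle with $k'=0$ and $M'$ one of its two vertices.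

## Modulators with arcless complement, by hand

Take $\eta=0$. After deleting the vertices with loops (each is in every solution), $C$ has no arcs, and every vertex $v\in C$ is adjacent only to $M$. A cycle passes through $v$ in the form $m\to v\to m'$ with $m,m'\in M$.

Suppose there are at least $k+1$ vertices $v\in C$ with $m\to v\to m'$. A solution of size at most $k$ that contains neither $m$ nor $m'$ misses one of these $v$. So, as far as solutions of size at most $k$ are concerned, the pair behaves as if $(m,m')$ were an arc, and if $m\neq m'$ we may add this arc. If $m=m'$, the vertex $m$ lies in every solution of size at most $k$, and we delete $m$ and lower $k$ by one.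

Do this exhaustively. Then every pair $(m,m')\in M^2$ that is still not an arc has at most $k$ connecting vertices; collect all of these in a set $Z$, so $|Z|\le k\ell^2$. A vertex $v\in C\setminus Z$ can now be deleted. Whenever $m\to v\to m'$, the arc $(m,m')$ is present, and $m\ne m'$ since there are no loops; hence each cycle through such vertices can be shortcut to a closed walk of positive length avoiding them. What remains has at most $\ell+k\ell^2$ vertices and at most $\ell^2+2k\ell^3$ arcs.

So for $\eta=0$ one idea suffices: *passages from $M$ to $M$ are either rare or already arcs*. We call the treatment of the pairs *saturation*.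

## Pieces that touch both $C$ and $M$

For $\eta\ge1$ saturation still works, with internally disjoint paths in place of single vertices. Treewidth then lets us choose a small set $Z'\subseteq V(C)$ such that $C-Z'$ splits into few *pieces* $H$, each with a set $B=N_C(H)\subseteq Z'$ of at most $\beta$ neighbours in $C$, and such that each passage $m\to H\to m'$ is already an arc of $D$. It remains to shrink $H$.

The sensible attempt is a table. A piece matters to the rest of the digraph only through the pairs of outside vertices that it connects. So for each relation $R$ on the set of outside neighbours, store a cheapest set $X_R\subseteq H$ whose deletion leaves only connections in $R$, and keep in the kernel only the stored vertices. This is correct, and we shall use it at the end. But the outside neighbours of $H$ are $B\cup M$, so there are up to $2^{(\beta+\ell)^2}$ relations. The attempt stops here: the table is exponential in $\ell$.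

One would like to shrink the attachment of $H$ to $M$ first, and a small example suggests that this is possible. Let $C$ be the directed path $u\to v_1\to\dots\to v_N$, let $M=\{m\}$, with arcs $(m,u)$ and $(v_t,m)$ for all $t$. Take $H=\{v_1,\dots,v_N\}$, $B=\{u\}$. No passage from $m$ to $m$ goes through $H$ alone, so saturation says nothing about the $N$ arcs into $m$. Yet a walk from $u$ that gets to any $v_t$ has visited $v_1$, so the arc $(v_1,m)$ does the work of all of them.

In general, for $u\in B$ and $m\in M$ we ask which exits from $H$ to $m$ must be kept so that, whatever set $X\subseteq H$ the solution deletes, if $u$ could get through $H-X$ to $m$ before, it still can. If $|X|$ is bounded by a constant $c$, the number of exits needed turns out to be bounded in terms of $c$ alone; this is Lemma 4 below. But the bound is exponential in $c$, and it has to be, as we shall see. The only obvious bound on $|X|$ is $k$. So we need to know that a minimum solution has few vertices in $H$.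

The usual argument is an exchange: replace $S\cap H$ by the whole boundary of $H$. The boundary is $B\cup M$, so this only gives $|S\cap H|\le\beta+\ell$, and without saturation nothing much better is true. For example, let $D$ consist of $p$ disjoint 2-cycles on $\{m_t,v_t\}$, $M=\{m_1,\dots,m_p\}$, $H=\{v_1,\dots,v_p\}$, so $B=\emptyset$: then $S=H$ is a minimum solution with $p=\ell$ vertices in $H$.

The point that removes the obstruction is that after saturation the part $M$ of the boundary costs nothing. Exchange $S\cap H$ for $B$ alone. A cycle that survives and visits $H$ must enter $H$ from $M$ and leave to $M$; such a visit can be replaced by an arc inside $M$. So a minimum solution has at most $|B|\le\beta$ vertices in $H$, and we may use $c=|B|$. Then only boundedly many exits per pair $(u,m)$ are needed, we delete the other arcs, and we cut $C$ a second time, at all vertices still attached to $M$. The new pieces do not touch $M$ at all, and the table works on them.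

## Few exits suffice against bounded deletion

**Lemma 4 (few relevant exits).** Let $G$ be a digraph, $s\in V(G)$, $T\subseteq V(G)\setminus\{s\}$, $c\ge0$. In time $2^{\mathcal O(c)}|V(G)|^{\mathcal O(1)}$ one can find $T'\subseteq T$ with $|T'|\le 2^{2c+1}-1$ such that for every $X\subseteq V(G)\setminus\{s\}$ with $|X|\le c$: if $s$ reaches a vertex of $T$ in $G-X$, then $s$ reaches a vertex of $T'$ in $G-X$.

Three examples. If $G$ is the path $s\to v_1\to\dots\to v_N$ and $T=\{v_1,\dots,v_N\}$, then $T'=\{v_1\}$ works for every $c$. If $G$ is a star with arcs $(s,v_t)$ and $T$ is the set of leaves, any $c+1$ leaves work. If $G$ is the complete binary tree of depth $c$, directed away from its root $s$, and $T$ is the set of its $2^c$ leaves, then $T'=T$ is forced: for a leaf $v$, let $X$ consist of the siblings of the $c$ non-root vertices on the path to $v$; then $|X|=c$ and $v$ is the only leaf reached in $G-X$. So an exponential bound in $c$ is unavoidable, even on trees.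

The last example shows what forces a vertex to be kept.

**Definition (critical).** $v\in T$ is *critical for $T$* if there is $X\subseteq V(G)\setminus\{s\}$ with $|X|\le c$ such that $v$ is reachable from $s$ in $G-X$ and no other vertex of $T$ is.

*Proof of Lemma 4.*

**Step A: reduction to a small superset of the critical vertices.** The purpose is to turn the lemma into a counting problem. If $v$ is not critical, then $T\setminus\{v\}$ has the required property with respect to $T$: whenever $s$ reaches a vertex of $T$ in $G-X$, it reaches one other than $v$. The property is transitive, so we may remove non-critical vertices one at a time, recomputing for the current $T$. So it suffices to compute, for the current $T$, a set of at most $2^{2c+1}-1$ vertices containing all critical ones. While $|T|>2^{2c+1}-1$, remove from $T$ a vertex outside this set and repeat. There are at most $|V(G)|$ rounds.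

**Step B: critical vertices as out-neighbours of sets with small out-neighbourhood.** We replace "there is $X$" by a condition on sets, to which submodularity applies. For a digraph $G$, disjoint sets $A,T\subseteq V(G)$ and $q\ge0$, let $\Phi_{G,T}(A,q)$ be the set of $v\in T$ for which there is a *witness*: a set $R\supseteq A$ with $R\cap T=\emptyset$, $|N^+(R)|\le q$, $v\in N^+(R)$, and every vertex of $R$ reachable from $A$ in $G[R]$.

Every critical $v$ lies in $\Phi_{G,T}(\{s\},c+1)$. Let $X$ be the set that shows that $v$ is critical, and let $R$ be the set of vertices reachable from $s$ in $G-(X\cup\{v\})$. Then $s\in R$; no vertex of $T$ is in $R$, since in $G-X$ only $v$ is reached; and $N^+(R)\subseteq X\cup\{v\}$ has at most $c+1$ elements. On an $s$–$v$ path in $G-X$ all vertices before $v$ lie in $R$, so $v\in N^+(R)$. Reachability inside $G[R]$ is clear.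

**Step C: a largest minimum cut.** Here we set up the quantity that drives the branching. Let
$$\lambda_{G,T}(A)=\min\{|N^+(R)|: R\supseteq A,\ R\cap T=\emptyset\}.$$
This is the minimum size of a set $P\subseteq V(G)\setminus A$ such that $A$ reaches no vertex of $T\setminus P$ in $G-P$: given $P$, let $R$ be the set reachable from $A$ in $G-P$, so that $N^+(R)\subseteq P$ and $R\cap T=\emptyset$; conversely, given $R$, take $P=N^+(R)$. So $\lambda$ is computable by max-flow.

Start with $R^*:=A$ and, as long as possible, add a vertex $w\notin R^*\cup T$ with $\lambda_{G,T}(R^*\cup\{w\})=\lambda_{G,T}(A)$. At the end $\lambda_{G,T}(R^*)=\lambda_{G,T}(A)$. Let $R\supseteq R^*$ be disjoint from $T$ with $|N^+(R)|=\lambda_{G,T}(R^*)$. If there were $w\in R\setminus R^*$, then $\lambda_{G,T}(R^*\cup\{w\})\le|N^+(R)|=\lambda_{G,T}(A)$, and $\ge$ holds trivially, so $w$ could have been added. Hence $R=R^*$. So $|N^+(R^*)|=\lambda_{G,T}(A)$, and $R^*$ is an inclusion-maximal minimizer for $A$.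

**Step D: the recursive superset of $\Phi_{G,T}(A,q)$.** We describe a procedure that returns a set containing $\Phi_{G,T}(A,q)$. Let $\lambda=\lambda_{G,T}(A)$.

If $\lambda>q$, there is no witness; return $\emptyset$.

Otherwise compute $R^*$. We claim
$$\Phi_{G,T}(A,q)\subseteq\Phi_{G,T}(R^*,q).\qquad (2)$$
Let $R$ witness $v\in\Phi_{G,T}(A,q)$. The set $R\cap R^*$ contains $A$ and is disjoint from $T$, so $|N^+(R\cap R^*)|\ge\lambda=|N^+(R^*)|$, and (1) gives $|N^+(R\cup R^*)|\le|N^+(R)|\le q$. Since $v\in T$ is in neither $R$ nor $R^*$ and has an in-neighbour in $R$, $v\in N^+(R\cup R^*)$. As $A\subseteq R^*$, every vertex of $R\cup R^*$ is reachable from $R^*$ in $G[R\cup R^*]$. So $R\cup R^*$ witnesses $v\in\Phi_{G,T}(R^*,q)$.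

If $\lambda=0$, then $N^+(R^*)=\emptyset$. A witness for $(R^*,q)$ has all its vertices reachable from $R^*$, so it equals $R^*$ and has no out-neighbours. Thus $\Phi_{G,T}(R^*,q)=\emptyset$; return $\emptyset$. (This is the only place where the reachability condition is used.)

In the remaining case $1\le\lambda\le q$. Pick $w\in N^+(R^*)$, and let $R\supseteq R^*$ witness $v\in\Phi_{G,T}(R^*,q)$.

* Suppose $w\in R$. Then $w\notin T$, and $R$ witnesses $v\in\Phi_{G,T}(R^*\cup\{w\},q)$. By maximality of $R^*$, $\lambda_{G,T}(R^*\cup\{w\})\ge\lambda+1$.
* Suppose $w\notin R$. Then $w\in N^+(R)$, since $w$ has an in-neighbour in $R^*\subseteq R$. Either $v=w$, so $w\in T$; or $R$ witnesses $v\in\Phi_{G-w,\,T\setminus\{w\}}(R^*,q-1)$, because deleting $w$ removes exactly $w$ from $N^+(R)$. Every $R_1\supseteq R^*$ in $G-w$ disjoint from $T\setminus\{w\}$ is disjoint from $T$ and has $|N^+_{G-w}(R_1)|\ge|N^+_G(R_1)|-1\ge\lambda-1$; so $\lambda_{G-w,\,T\setminus\{w\}}(R^*)\ge\lambda-1$.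

Accordingly, return the union of the recursive result for $(G,T,R^*\cup\{w\},q)$ if $w\notin T$, the recursive result for $(G-w,T\setminus\{w\},R^*,q-1)$, and $\{w\}$ if $w\in T$.

**Step E: counting.** We bound the size of the returned set by the measure $\mu=2q-\lambda$. In the first recursive call $q$ is unchanged and $\lambda$ grows by at least $1$; in the second, $2q$ drops by $2$ and $\lambda$ drops by at most $1$. So $\mu$ drops by at least $1$ in each call. Also $q\ge0$ always, since we recurse only if $q\ge\lambda\ge1$. If $\mu\le0$, then $2q\le\lambda$, so either $\lambda>q$, or $\lambda\le q$ and then $q=\lambda=0$; in both cases $\emptyset$ is returned. Let $h(\mu)$ be the largest size of a set returned by a call of measure at most $\mu$. Then $h(\mu)=0$ for $\mu\le0$ and $h(\mu)\le1+2h(\mu-1)$, so $h(\mu)\le2^\mu-1$ for $\mu\ge0$. The recursion tree is binary of depth $\mathcal O(c+1)$, so it has $2^{\mathcal O(c)}$ nodes.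

For the initial call $(\{s\},c+1)$: if $\lambda=0$ the result is empty; if $\lambda\ge1$, then $\mu\le2(c+1)-1=2c+1$. So at most $2^{2c+1}-1$ vertices are returned, and by Step B they include all critical ones. $\square$

## Cutting $C$ into few pieces, and packing cycles in $C$

**Lemma 5 (pieces).** Let $C$ have a given tree decomposition $(\mathcal T,\mathrm{bag})$ of width $\le\eta$ and let $\emptyset\neq Y\subseteq V(C)$. In polynomial time one finds $Y'\supseteq Y$ with $|Y'|\le\beta|Y|$ and a partition of $V(C)\setminus Y'$ into at most $4|Y|$ sets, with no arcs between different sets, each having at most $\beta$ neighbours in $C$, all of them in $Y'$.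

*Proof.* Root $\mathcal T$. For each $y\in Y$ choose a node whose bag contains $y$, and let $N$ be the closure of the chosen nodes under lowest common ancestors (LCA). Then $|N|\le2|Y|-1$. Put $Y'=\bigcup_{x\in N}\mathrm{bag}(x)$; so $Y\subseteq Y'$ and $|Y'|\le2|Y|(\eta+1)=\beta|Y|$.

We first show that a component $K$ of $\mathcal T-N$ has at most two neighbours in $N$, at most one above and at most one below. At most one is above: the parent of the top node of $K$. Suppose two distinct $x_1,x_2\in N$ are below, so that their parents lie in $K$. Neither is an ancestor of the other: if $x_1$ were an ancestor of $x_2$, then $x_1$ would lie on the path between the two parents, which is contained in $K$, although $x_1\in N$. So their LCA is a proper ancestor of both, hence it is the LCA of their parents. It lies on the path between the parents, thus in $K$; but it also lies in $N$ by closure, a contradiction. Also $K$ has at least one neighbour in $N$, as $N\ne\emptyset$ and $\mathcal T$ is connected.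

Now we distribute the vertices. For $v\notin Y'$ the nodes whose bags contain $v$ form a subtree avoiding $N$, so it lies in one component $K$; put $v$ into $V_K$. Let $v$ be adjacent to some $u\in V_K$. They share a bag, and its node is in $K$. If $v\notin Y'$, then $v\in V_K$. If $v\in Y'$, then $v$ lies in a bag of $K$ and in a bag of $N$; the path in $\mathcal T$ between these nodes leaves $K$ through a neighbour $x\in N$ of $K$, and by connectivity $v\in\mathrm{bag}(x)$.

Merge all $V_K$ for which $K$ has the same set of neighbours in $N$. There are no arcs between different merged sets, and each merged set has all its neighbours in the union of at most two bags of nodes of $N$: at most $2(\eta+1)=\beta$ neighbours, all in $Y'$. There are at most $|N|$ neighbour sets of size 1. A neighbour set $\{x,y\}$ of size 2, with $y$ the lower node, is determined by $y$: all nodes strictly between $y$ and $x$ lie in $K$, so $x$ is the nearest proper ancestor of $y$ in $N$. So there are at most $2|N|\le4|Y|$ sets. $\square$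

The merging matters: deleting one node of $\mathcal T$ can leave unboundedly many components, for example when $C$ is a star and the node is one whose bag is the centre. Lemma 5 puts all of these into one set.

**Lemma 6.** If $\mathrm{tw}(C)\le\eta$ and $k\ge0$, one can in polynomial time (given a tree decomposition of width $\le\eta$) find $k+1$ vertex-disjoint cycles of $C$, or a set $W$ with $|W|\le(\eta+1)k$ and $C-W$ acyclic.

*Proof.* Root the decomposition and let $V_x$ be the union of the bags in the subtree of $x$. Start with $W=\emptyset$. While $C-W$ has a cycle, choose a lowest node $x$ such that $C[V_x]-W$ has a cycle $Q$, and add $\mathrm{bag}(x)$ to $W$. Afterwards $C[V_x]-W$ is acyclic: it is a disjoint union, with no arcs between the parts, of subgraphs of the digraphs $C[V_y]-W$ for children $y$ of $x$, and these were acyclic by the choice of $x$. Any cycle found later avoids $\mathrm{bag}(x)$, which separates $V_x\setminus\mathrm{bag}(x)$ from $V(C)\setminus V_x$. So it lies inside $V_x$ or outside $V_x$; the former is impossible, so it lies outside, and it is disjoint from $Q\subseteq V_x$. Thus the cycles found are pairwise disjoint. Stop when $k+1$ cycles have been found, or when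 $C-W$ is acyclic after at most $k$ rounds. $\square$

## First round: saturating $M$ and bounding the solution inside a piece

We now prove Theorem 1. Compute a tree decomposition of $C=D-M$ of width $\le\eta$; restrict it whenever vertices are deleted.

**Step 1 (saturating pairs of $M$).** The purpose is that each pair of vertices of $M$ is either an arc or separated in $C$ by few vertices. Delete every vertex with a loop and decrease $k$ by one each time. Then do the following exhaustively. If $m,m'\in M$ (possibly equal), $(m,m')\notin A(D)$, and there are $k+1$ pairwise internally disjoint paths from $m$ to $m'$ through $V(D)\setminus M$, then add the arc $(m,m')$ if $m\ne m'$; delete $m$ and decrease $k$ by one if $m=m'$. If ever $k<0$, answer no.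

*Correctness.* A vertex with a loop is in every solution. Now let $S$ be a solution of $D$ with $|S|\le k$ and $m,m'\notin S$. One of the $k+1$ paths avoids $S$. If $m=m'$, it is a cycle avoiding $S$, a contradiction; so $m$ is in every solution of size at most $k$, and deleting it is correct. If $m\ne m'$, a cycle of $D+(m,m')-S$ through the new arc would become a closed walk of $D-S$ when the arc is replaced by the path; so $S$ is a solution of $D+(m,m')$. If $S$ meets $\{m,m'\}$, the new arc disappears with $S$. Conversely, solutions of $D+(m,m')$ are solutions of $D$. No loops are created, and there are polynomially many rounds, since each adds an arc inside $M$ or deletes a vertex of $M$.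

Afterwards, let $(m,m')\in M^2$ with $(m,m')\notin A(D)$. By Menger's theorem (splitting $m$ into an out-copy and an in-copy when $m=m'$) there is a set $Z_{m,m'}\subseteq V(D)\setminus M$ with $|Z_{m,m'}|\le k$ that meets every path from $m$ to $m'$ through $V(D)\setminus M$; max-flow finds it.

**Step 2 (the first cut).** The purpose is to obtain acyclic pieces on which every passage from $M$ to $M$ is already an arc.

If $V(C)=\emptyset$, then $D=D[M]$ has at most $\ell+\ell^2$ vertices and arcs; output it with $M'=V(D)$ and $k'=\min(k,|V(D)|)$. Otherwise apply Lemma 6 to $C$. If it finds $k+1$ disjoint cycles, answer no. Otherwise it gives $W$; let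
$$Z=W\cup\bigcup Z_{m,m'},\qquad |Z|\le(\eta+1)k+k\ell^2\le(\eta+2)k\ell^2 ,$$
where the union is over all pairs $(m,m')\in M^2\setminus A(D)$. If $Z=\emptyset$, put one arbitrary vertex of $C$ into $Z$; the bound still holds, since $k,\ell$ denote the input values, which are at least $1$.

Apply Lemma 5 to $Z$. This gives $Z'\supseteq Z$ with $|Z'|\le\beta|Z|$ and sets $H_1,\dots,H_p$ with $p\le4|Z|$. Let $B_i=N_C(H_i)\subseteq Z'$ and $b_i=|B_i|\le\beta$. Then:

* (a) $D[H_i]$ is acyclic, since $H_i\cap W=\emptyset$;
* (b) if there is a path from $m\in M$ to $m'\in M$ through $H_i$, then $(m,m')\in A(D)$, since the interior of the path avoids $Z\supseteq Z_{m,m'}$; in particular $m\ne m'$, as $D$ has no loops;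
* (c) $N_D(H_i)\subseteq B_i\cup M$, and there are no arcs between different $H_i$.

Next comes the exchange that treats $M$ as free of charge. We want to delete some arcs between the pieces and $M$ and then compare optima. The danger is that the smaller digraph has a smaller optimum, so the solution we shall have in hand is one of the *smaller* digraph, and the bound is needed for that one. The lemma is therefore stated for any such deletion.

**Lemma 7.** Let $D_1$ be obtained from $D$ by deleting some (possibly no) arcs between $\bigcup_iH_i$ and $M$. Every minimum solution $S$ of $D_1$ satisfies $|S\cap H_i|\le b_i$ for all $i$.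

*Proof.* Properties (a)–(c) also hold in $D_1$ with the same $B_i$ (in (b), with $(m,m')\in A(D_1)$): $D_1\subseteq D$, and arcs inside $M$ and inside $C$ are untouched. Suppose $|S\cap H_i|>b_i$ and let $S'=(S\setminus H_i)\cup B_i$. Then $|S'|<|S|$, so $D_1-S'$ has a cycle $Q$. It meets $H_i$, for otherwise it avoids $S'\cup H_i\supseteq S$. By (a) it is not contained in $H_i$. Each maximal run of $Q$ in $H_i$ has its predecessor $m$ and its successor $m'$ in $N_D(H_i)\setminus B_i\subseteq M$, by (c) and $B_i\subseteq S'$. By (b), $(m,m')$ is an arc of $D_1$ with $m\ne m'$; replace the run by it. This yields a closed walk of positive length that avoids $H_i\cup S'$, hence avoids $S$, a contradiction. $\square$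

## Second round: deleting exits, cutting again, and the table

**Step 3 (removing arcs to $M$).** The purpose is to leave few arcs between each piece and $M$. For all $i$, $u\in B_i$, $m\in M$:

* apply Lemma 4 to $G=D[H_i\cup\{u\}]$, $s=u$, $T=\{v\in H_i:(v,m)\in A(D)\}$, $c=b_i$, obtaining $T^+_{i,u,m}$;
* apply it to the reverse of $G$ with $s=u$, $T=\{v\in H_i:(m,v)\in A(D)\}$, $c=b_i$, obtaining $T^-_{i,u,m}$.

Let $D_1$ be obtained from $D$ by deleting every arc $(v,m)$ with $v\in H_i$, $m\in M$, $v\notin\bigcup_{u\in B_i}T^+_{i,u,m}$, and every arc $(m,v)$ with $v\in H_i$, $m\in M$, $v\notin\bigcup_{u\in B_i}T^-_{i,u,m}$. For each $i$, at most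
$$\ell\cdot2b_i2^{2b_i+1}=\ell\, b_i4^{b_i+1}\le\ell\beta4^{\beta+1}\qquad (3)$$
arcs between $H_i$ and $M$ remain.

Note that exits which serve only passages from $M$ to $M$ through $H_i$ may vanish; (b) says that we do not need them.

**Claim 8.** $\mathrm{opt}(D_1)=\mathrm{opt}(D)$.

*Proof.* "$\le$" holds since $D_1\subseteq D$. Conversely, let $S$ be a minimum solution of $D_1$; we show that it is a solution of $D$. By Lemma 7, $|S\cap H_i|\le b_i$ for all $i$. Suppose $D-S$ has a cycle $Q$. By (a) and (c) it is not contained in $\bigcup_iH_i$. Consider a maximal run of $Q$ in $\bigcup_iH_i$. By (c) it lies in one $H_i$, and its predecessor $u$ and successor $w$ are in $B_i\cup M$, and not in $S$. There are four cases.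

* $u,w\in B_i$: all arcs used are in $C$, so they are in $D_1$.
* $u,w\in M$: by (b), $(u,w)\in A(D)$, and this arc is in $D_1$; replace the run by it.
* $u\in B_i$, $w\in M$: let $X=S\cap H_i$. The vertex $u$ reaches, in $D[H_i\cup\{u\}]-X$, a vertex $v\in H_i$ with $(v,w)\in A(D)$. Since $|X|\le b_i$, Lemma 4 says that it reaches there some $v'\in T^+_{i,u,w}$. All arcs of $D[H_i\cup\{u\}]$ and the arc $(v',w)$ are in $D_1$; replace the run by this route.
* $u\in M$, $w\in B_i$: some $v\in H_i$ with $(u,v)\in A(D)$ reaches $w$ in $D[H_i\cup\{w\}]-X$ with $X=S\cap H_i$; so $w$ reaches $v$ in the reverse of this digraph, hence it reaches there some $v'\in T^-_{i,w,u}$. The arc $(u,v')$ and a path from $v'$ to $w$ in $D[H_i\cup\{w\}]-X$ are in $D_1$; replace the run by this route.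

All arcs of $Q$ outside the runs have both ends in $Z'\cup M$ and are in $D_1$. So we obtain a closed walk of positive length in $D_1-S$, a contradiction. $\square$

**Step 4 (the second cut).** The purpose is to get pieces that do not touch $M$. Let $Y$ consist of $Z'$ and all vertices of $\bigcup_iH_i$ incident in $D_1$ with an arc to or from $M$. By (3) and $p\le4|Z|$,
$$|Y|\le\beta|Z|+4|Z|\,\ell\beta4^{\beta+1}\le2\beta4^{\beta+2}\ell|Z|\le2(\eta+2)\beta4^{\beta+2}\,k\ell^3 .\qquad (4)$$
Apply Lemma 5 to $C=D_1-M$ and $Y$. This gives $Y'\supseteq Y$ with $|Y'|\le\beta|Y|$ and sets $K_1,\dots,K_r$ with $r\le4|Y|$. Let $B_j'=N_C(K_j)\subseteq Y'$, so $|B_j'|\le\beta$. Each vertex of $K_j$ lies in $\bigcup_iH_i\setminus Y$, so it has no arcs to or from $M$ in $D_1$; hence $N_{D_1}(K_j)=B_j'$. Each $D_1[K_j]$ is acyclic, since $K_j\cap W=\emptyset$, and there are no arcs between different $K_j$.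

For such pieces the exchange needs no preparation.

**Observation 9.** In any digraph, if $K$ induces an acyclic subgraph and $N(K)\subseteq B$ with $B\cap K=\emptyset$, then every minimum solution $S$ satisfies $|S\cap K|\le|B|$.

Indeed $(S\setminus K)\cup B$ is also a solution: a cycle avoiding it is not inside $K$ and cannot leave $K$ without meeting $B$, so it avoids $K$ and hence $S$. If $|S\cap K|>|B|$, this solution would be smaller than $S$.

**Step 5 (shrinking the $K_j$).** Now the table fits, since it is indexed by relations on at most $\beta$ vertices. For $X\subseteq K_j$ let $\rho_j(X)\subseteq B_j'\times B_j'$ be the set of pairs $(u,v)$, possibly $u=v$, such that $D_1$ has a path from $u$ to $v$ through $K_j\setminus X$. For example, if $D_1[K_j\cup B_j']$ consists of $u\to x\to y\to v$ with $K_j=\{x,y\}$, then $\rho_j(\emptyset)=\{(u,v)\}$ and $\rho_j(\{x\})=\rho_j(\{y\})=\emptyset$.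

For every $R\subseteq B_j'\times B_j'$ compute a minimum-size $X_R\subseteq K_j$ with $\rho_j(X_R)\subseteq R$; it exists, since $X=K_j$ qualifies. Discard it if $|X_R|>|B_j'|$. Let $Q_j$ be the union of the sets $X_R$ that are not discarded; so $|Q_j|\le\beta2^{\beta^2}$.

*How to compute $X_R$.* Use MSO optimization on $D_1[K_j\cup B_j']$, which has treewidth $\le\eta$, with at most $\beta$ constants for the vertices of $B_j'$ and a unary predicate for $K_j$. The statement "there is a path from $u$ to $v$ through $K_j\setminus X$" is expressed by: there are $w,w'\in K_j\setminus X$ with arcs $(u,w)$, $(w',v)$ such that every set that contains $w$ and is closed under taking out-neighbours in $K_j\setminus X$ contains $w'$. This takes time $g(\eta)n^{\mathcal O(1)}$. (For fixed $\eta$, brute force over sets of size at most $\beta$ also suffices.)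

Let $D_2$ have the vertex set $M\cup Y'\cup\bigcup_jQ_j$. Its arcs are all arcs of $D_1$ between these vertices, and all $(u,v)$, possibly $u=v$, with $u,v\in V(D_2)$ for which $D_1$ has a path from $u$ to $v$ through $K_j\setminus Q_j$ for some $j$.

**Claim 10.** $\mathrm{opt}(D_2)=\mathrm{opt}(D_1)$.

*Proof.* "$\ge$": Let $S$ be a solution of $D_2$ and suppose $D_1-S$ has a cycle. It contains a vertex of $V(D_2)$, since otherwise it would lie in one $K_j\setminus Q_j$, which is acyclic. Each maximal run of vertices outside $V(D_2)$ lies in a single $K_j\setminus Q_j$ and can be replaced by an arc of $D_2$ (a loop, if predecessor and successor coincide). This gives a closed walk of positive length in $D_2-S$, a contradiction. So $S$ is a solution of $D_1$.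

"$\le$": Let $S$ be a minimum solution of $D_1$. Process $j=1,\dots,r$. By Observation 9, $|S\cap K_j|\le|B_j'|$. With $R=\rho_j(S\cap K_j)$, replace $S\cap K_j$ by $X_R$. By the choice of $X_R$ we have $|X_R|\le|S\cap K_j|\le|B_j'|$, so $X_R$ was not discarded and $X_R\subseteq Q_j$. The result is again a solution: a cycle avoiding it is not contained in the acyclic $K_j$, and each of its maximal runs in $K_j$ joins a pair in $\rho_j(X_R)\subseteq\rho_j(S\cap K_j)$, so the run can be rerouted through $K_j\setminus S$; this gives a closed walk avoiding the old $S$, a contradiction. The new set is not larger, hence still minimum, and we may continue. In the end we have a minimum solution $S^*$ of $D_1$ with $S^*\cap K_j\subseteq Q_j$ for all $j$, so $S^*\subseteq V(D_2)$. A cycle of $D_2-S^*$ expands to a closed walk of $D_1$ when each new arc is replaced by its path, and this walk avoids $S^*$ because $S^*\cap(K_j\setminus Q_j)=\emptyset$. This is a contradiction. So $S^*$ is a solution of $D_2$. $\square$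

**Step 6 (output).** This step turns $D_2$ into an instance. Delete the loop vertices of $D_2$, decreasing $k$ by one for each; answer no if $k<0$. Replace $k$ by $\min(k,|V|)$, where $V$ is the vertex set of the current digraph. Let $D'$ be the result and $M'=V(D')$, which is trivially a treewidth-$\eta$ modulator. Equivalence follows from Step 1 and Claims 8 and 10.

**Step 7 (size).** It remains to count. By (4), $|Y|=2^{\mathcal O(\eta)}k\ell^3$, so
$$|V(D_2)|\le\ell+\beta|Y|+4|Y|\,\beta2^{\beta^2}=2^{\mathcal O(\eta^2)}k\ell^3 .$$
The arcs of $D_2$ are of the following kinds:

* inside $M$: at most $\ell^2$;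
* between $M$ and $Z'$: at most $2\ell|Z'|\le2\ell\beta(\eta+2)k\ell^2=2^{\mathcal O(\eta)}k\ell^3$;
* between $M$ and $\bigcup_iH_i$: at most $p\,\ell\beta4^{\beta+1}=2^{\mathcal O(\eta)}k\ell^3$ by (3); Step 5 creates no arcs at $M$, since vertices of $K_j$ are not adjacent to $M$ in $D_1$;
* arcs of $C$: at most $2\eta|V(D_2)|$;
* new arcs: each has both ends in some $B_j'\cup Q_j$, since its ends are in $V(D_2)$ and adjacent to $K_j\setminus Q_j$; so at most $r(\beta+\beta2^{\beta^2})^2=2^{\mathcal O(\eta^2)}k\ell^3$.

The total is $2^{\mathcal O(\eta^2)}k\ell^3$. Since $k'\le|V(D')|$, and a vertex name takes $\mathcal O(\eta^2+1+\log(k\ell+1))$ bits, the instance has $2^{\mathcal O(\eta^2)}k\ell^3\log(k\ell+1)$ bits. The running time is $g(\eta)n^{\mathcal O(1)}$: Lemma 4 is called with $c\le\beta$, and Step 5 makes at most $2^{\beta^2}$ MSO calls per piece. This proves Theorem 1. $\blacksquare$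

## Replacing the last pieces without enlarging $M$

In Step 5 the shortcut arcs may destroy the treewidth bound of $D_2-M$, which is why we put everything into $M'$. For Theorem 2 we instead replace each $K_j$ by a small piece that behaves equally with respect to solutions *and* treewidth.

*Proof of Theorem 2.* Degenerate inputs are treated as before; the constant-size outputs given there satisfy $k'\le k$, $|M'|\le\ell$ and $\mathrm{tw}(D'-M')\le\eta$. Run Steps 1–4, except that in the case $V(C)=\emptyset$ of Step 2 the output is $(D[M],\min(k,|M|),M)$. An output "no" has $|M'|=1\le\ell$, $k'=0$ and a single vertex in $D'-M'$. Now replace Steps 5–7 by the following.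

**Step 5a (an equivalence with finitely many classes).** Here we say when two pieces are interchangeable.

**Definition.** For $b\le\beta$, a *$b$-boundaried digraph* $K$ is a digraph with distinct boundary vertices $u_1,\dots,u_b$, no arcs between boundary vertices and no loops at them, and acyclic interior, where the interior consists of all other vertices. For $R\subseteq[b]^2$ let $\mathrm{cost}_K(R)$ be the minimum of $b+1$ and the smallest size of a set $X$ of interior vertices such that every pair $(i,i')$ with a path from $u_i$ to $u_{i'}$ through the interior minus $X$ lies in $R$. Let $K\sim K'$ if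

* (i) $\mathrm{cost}_K=\mathrm{cost}_{K'}$, and
* (ii) for every $b$-boundaried undirected graph $F$: $\mathrm{tw}(F\oplus K)\le\eta\iff\mathrm{tw}(F\oplus K')\le\eta$, where $\oplus$ glues along the boundary and underlying graphs are used.

Here a $b$-boundaried undirected graph is a graph with $b$ distinct labelled boundary vertices; edges between them are allowed.

For example, let $b=2$ and let $K$ be the path $u_1\to x\to u_2$. Then $\mathrm{cost}_K(R)=0$ if $(1,2)\in R$ and $\mathrm{cost}_K(R)=1$ otherwise. The path $K'$ given by $u_1\to x_1\to\dots\to x_N\to u_2$, with $N\ge1$, has the same cost function. Condition (ii) holds as well: $F\oplus K'$ arises from $F\oplus K$ by subdividing an edge. For $\eta=0$ neither graph has treewidth $\le\eta$. For $\eta=1$ subdividing does not change whether a graph is a forest. For $\eta\ge2$, subdividing an edge $xy$ by $z$ keeps treewidth at most $\eta$, as one can attach a new bag $\{x,y,z\}$; and contracting the new edge gives back a minor, whose treewidth is not larger. So $K\sim K'$.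

Condition (i) alone has finitely many classes, at most $(b+2)^{2^{b^2}}$ for given $b$. So has (ii): the class of graphs of treewidth $\le\eta$ is defined by finitely many forbidden minors (Robertson–Seymour), hence is MSO-definable, and an MSO-definable graph property has finitely many classes under gluing of $b$-boundaried graphs (Courcelle). Hard-wire into the algorithm, for each $b\le\beta$, a smallest member of every class of $\sim$, and a finite set $\mathcal F_b$ of graphs $F$ that distinguishes every two classes of (ii). Let $r(\eta)$ bound the numbers of vertices of the representatives.

**Step 5b (the replacement).** This step carries out the exchange of pieces. For each $j$ let $K$ be the boundaried digraph on $K_j\cup B_j'$ with boundary $B_j'$, $b=|B_j'|$, and all arcs of $D_1$ having an end in $K_j$. Its interior $K_j$ is acyclic, and it has no arcs between boundary vertices. Determine its class: compute $\mathrm{cost}_K$ by brute force over sets of size at most $b\le\beta$, and test $\mathrm{tw}(F\oplus K)\le\eta$ for all $F\in\mathcal F_b$. The answers determine the class of (ii), since different classes differ on some $F\in\mathcal F_b$. Replace $K$ by its representative $K'$, one $j$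 after another. For fixed $\eta$ this takes polynomial time.

The hypotheses for the remaining pieces are local and unaffected: the interior of a remaining piece $K_i$ has no arcs to $K_j$, and $B_i'\subseteq Y'$ stays in place. No loops arise.

**Step 5c (treewidth is kept).** We check that $M$ remains a modulator. Let $F$ be the underlying graph of the current digraph minus $M$ and minus the interior of $K$, with boundary $B_j'$. Since the interior of $K$ is not adjacent to $M$, the current digraph minus $M$ has underlying graph $F\oplus K$ before and $F\oplus K'$ after the replacement. By (ii), $\mathrm{tw}(D-M)\le\eta$ is preserved.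

**Step 5d (the optimum is kept).** We check that solutions can be transferred in both directions. Let $S$ be a minimum solution before the replacement, and let $X$ be its set of interior vertices of $K$. By Observation 9, $|X|\le b$. Let $R$ be the relation on the boundary realized by paths through the interior of $K$ minus $X$. Then $\mathrm{cost}_K(R)\le|X|\le b$, so by (i) also $\mathrm{cost}_{K'}(R)\le|X|\le b$. As this is below $b+1$, the interior of $K'$ really has a set $X'$ with $|X'|\le|X|$ such that the paths through the interior of $K'$ minus $X'$ realize a subset of $R$. (This is why costs may be cut off at $b+1$.) Then $(S\setminus X)\cup X'$ is a solution after the replacement: a cycle avoiding it is not inside the acyclic interior of $K'$, and each of its maximal runs in that interior joins a boundary pair in $R$, so the run can be replaced by a run through the interior of $K$ minus $X$. This would give a closed walk avoiding $S$ in the digraph before the replacement, a contradiction. So the optimum does not increase. The argument is symmetric in $K$ and $K'$, because Observation 9 needs only that the interior is acyclic with neighbourhood contained in the boundary. So the optimum is unchanged.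

**Step 5e (size).** The result has at most $\ell+|Y'|+r\cdot r(\eta)$ vertices. As in Step 7, it has at most $\ell^2+2\ell|Z'|+p\,\ell\beta4^{\beta+1}$ arcs with an end in $M$; the new interiors have none. It has at most $2\eta|V|$ other arcs, where $V$ is its vertex set, since its part outside $M$ has treewidth $\le\eta$ and no loops. With (4) everything is bounded by $f_2(\eta)k\ell^3$. The final modulator is the current $M$, a subset of the input modulator, and $k$ did not increase; finally replace $k$ by $\min(k,|V|)$. $\blacksquare$

## No exponent below $1$

*Proof of Proposition 3.* Let $(G,k)$ be a Vertex Cover instance with $n=|V(G)|$ and $1\le k\le n$; other cases are trivial. Replace every edge by a 2-cycle and set $M=V(G)$, which is a treewidth-$\eta$ modulator for every $\eta$. A set of vertices is a directed feedback vertex set of the result iff it is a vertex cover of $G$: a vertex cover leaves no arcs, and conversely each 2-cycle must be hit.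

Here $\ell=n$, so $1\le k\ell\le n^2$. Suppose that for some $\eta$ there were a kernel with at most $f(\eta)(k\ell)^c$ bits and $c<1$. We may assume $c\ge0$, since for $k\ell\ge1$ a bound with negative $c$ implies the one with $c=0$. For this fixed $\eta$ it would compress Vertex Cover on $n$-vertex graphs to $\mathcal O(n^{2c})=\mathcal O(n^{2-\varepsilon})$ bits with $\varepsilon=2-2c>0$. By Dell and van Melkebeek (*J. ACM* 61(4), 2014) this implies $\mathsf{coNP}\subseteq\mathsf{NP/poly}$. $\blacksquare$

So, under $\mathsf{coNP}\not\subseteq\mathsf{NP/poly}$, the infimum of the exponents $c$ that are admissible in a uniform bit-size bound $f(\eta)(k\ell)^c$ lies in $[1,3]$: the upper end comes from the bounds $f_\varepsilon(\eta)(k\ell)^{3+\varepsilon}$ that follow from Theorem 1. Its exact value is not determined here.
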